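# Rank-one convex hulls for the integrands $\varepsilon|F|^2+(\det F)^2$ on $2\times2$ matrices

## 1. A gradient that jumps between $\operatorname{diag}(0,1)$ and $\operatorname{diag}(1,1)$

Take the integrand $\phi(F)=\tfrac12|F|^2-\tfrac14(\det F)^4$ on $2\times2$ matrices. For a diagonal matrix $F=\operatorname{diag}(x,y)$ we have $\det F=xy$, the gradient of the determinant at $F$ is $\operatorname{diag}(y,x)$, and so
$$D\phi(F)=\operatorname{diag}\big(x-x^3y^4,\;y-x^4y^3\big).$$
Keep $y=1$. Then $D\phi(\operatorname{diag}(x,1))=\operatorname{diag}(x-x^3,\,1-x^4)$, and the function $x-x^3$ takes the value $0$ both at $x=0$ and at $x=1$.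

This coincidence produces wild solutions of the Euler–Lagrange system $\operatorname{div}D\phi(\nabla u)=0$ (divergence taken row by row, in the weak sense). Let $g$ be any Lipschitz function of one variable with $g'\in\{0,1\}$ a.e., and put $u(x_1,x_2)=(g(x_1),x_2)$. Then $\nabla u=\operatorname{diag}(g'(x_1),1)$, and the rows of $D\phi(\nabla u)$ are $(0,0)$ and $(0,\,1-g'(x_1)^4)$. Both are divergence free: the second one has as its divergence the $x_2$-derivative of a function of $x_1$ alone. So $u$ is a weak solution, and its gradient may jump as often as we like. If $g_k'$ alternates between $0$ and $1$ in equal proportions on a finer and finer scale, then $u_k\to(x_1/2,x_2)$ uniformly and the stresses $D\phi(\nabla u_k)$ converge weakly to $\operatorname{diag}(0,\tfrac12)$. The stress of the limit gradient is different: $D\phi(\operatorname{diag}(\tfrac12,1))=\operatorname{diag}(\tfrac38,\tfrac{15}{16})$.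

Now try the same with $\phi_\varepsilon(F)=\varepsilon|F|^2+(\det F)^2$, $\varepsilon>0$. For $F=\operatorname{diag}(x,y)$,
$$D\phi_\varepsilon(F)=\operatorname{diag}\big(2(\varepsilon+y^2)x,\;2(\varepsilon+x^2)y\big).$$
For fixed $y$ the first entry is strictly increasing in $x$. If $u=(g(x_1),y\,x_2)$ is a solution, then $2(\varepsilon+y^2)g'(x_1)$ must be constant, so $g'$ is constant. The simplest oscillation is impossible. Are all oscillations impossible, including mixtures of mixtures that use many gradients on many scales? To make this precise we need the set in which the pair (gradient, stress) lives, and a hull that records what mixing can produce.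

## 2. The set $K_\phi$, its rank-one convex hull, and the theorems

Let $\Omega\subset\mathbb R^2$ be a simply connected domain, $\phi:\mathbb R^{2\times2}\to\mathbb R$ of class $C^1$, $u:\Omega\to\mathbb R^2$ Lipschitz, and
$$J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.$$
For a row $\sigma=(\sigma_1,\sigma_2)$ we have $\sigma J=(\sigma_2,-\sigma_1)$, whose curl is $\partial_1(-\sigma_1)-\partial_2\sigma_2=-\operatorname{div}\sigma$. Hence, on a simply connected domain, the rows of $D\phi(\nabla u)$ are divergence free exactly when there is a Lipschitz potential $v:\Omega\to\mathbb R^2$ with $\nabla v=D\phi(\nabla u)J$ a.e. With $w=(u,v):\Omega\to\mathbb R^4$ the system $\operatorname{div}D\phi(\nabla u)=0$ is equivalent to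
$$\nabla w\in K_\phi\ \text{ a.e. in }\Omega,\qquad K_\phi=\left\{\begin{pmatrix}F\\D\phi(F)J\end{pmatrix}:F\in\mathbb R^{2\times2}\right\}\subset\mathbb R^{4\times2}.$$

**Definition (rank-one convexity).** A function $f:\mathbb R^{m\times n}\to\mathbb R$ is rank-one convex if $t\mapsto f(A+t\,a\otimes b)$ is convex for all $A\in\mathbb R^{m\times n}$, $a\in\mathbb R^m$, $b\in\mathbb R^n$.

Every convex function is rank-one convex. The determinant on $\mathbb R^{2\times2}$ satisfies $\det(A+t\,a\otimes b)=\det A+t\langle\operatorname{cof}A,a\otimes b\rangle$, because the $t^2$-coefficient is $\det(a\otimes b)=0$. So $\det$ and $-\det$ are both rank-one convex, although $\det\operatorname{diag}(t,-t)=-t^2$ is not convex in $t$.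

**Definition (rank-one convex hull).** For a compact set $K\subset\mathbb R^{m\times n}$,
$$K^{rc}=\{A:\ f(A)\le\sup_Kf\ \text{ for all rank-one convex }f\}.$$
We set $\emptyset^{rc}=\emptyset$. For a general set $E$, $E^{rc}$ is the union of $K^{rc}$ over all compact $K\subset E$. The hull of $E$ is trivial if $E^{rc}=E$.

Always $E\subset E^{rc}$, and hulls are monotone in the set. As an example, let $\operatorname{rank}(B-A)=1$. Then $\{A,B\}^{rc}$ is the segment $[A,B]$: a rank-one convex $f$ is convex on the segment, hence at most $\max(f(A),f(B))$ there, and no other point belongs to the hull because the distance to $[A,B]$ is convex and vanishes at $A$ and $B$. In Section 1 the two points with $F=\operatorname{diag}(0,1)$ and $F=\operatorname{diag}(1,1)$ have lower blocks $D\phi(F)J$ equal to $\operatorname{diag}(0,1)J$ and $0$. Their difference has the two rows of $F$-block $(1,0)$, $(0,0)$ and the two lower rows $(0,0)$, $-(0,1)J=(-1,0)$. All rows are multiples of $(1,0)$, so the difference has rank one, and the midpoint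 of the segment is a hull point outside $K_\phi$.

For the integrand $(\det F)^2$ it is known that $K_\phi$ has trivial rank-one convex hull. The question, posed in a preprint of the Max-Planck-Institut für Mathematik in den Naturwissenschaften Leipzig (https://files-www.mis.mpg.de/mpi-typo3/preprints/2002/preprint2002_49.pdf), is whether the same holds for $\phi_\varepsilon(F)=\varepsilon|F|^2+(\det F)^2$ with small $\varepsilon>0$. The answer is yes, for every $\varepsilon>0$.

**Theorem 1.** For every $\varepsilon>0$, $\phi_\varepsilon(F)=\varepsilon|F|^2+(\det F)^2$ satisfies $K_{\phi_\varepsilon}^{rc}=K_{\phi_\varepsilon}$.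

**Theorem 2.** Let $I\subset\mathbb R$ be an open interval, $h\in C^2(I)$, $\phi(F)=\frac12|F|^2+h(\det F)$ for $\det F\in I$, and $K_h=\{(F,\,D\phi(F)J):\det F\in I\}$.

(a) If $h$ is convex, then $K_h^{rc}=K_h$.

(b) If $h$ is convex, every probability measure $\nu$ with compact support in $K_h$ and barycenter $\bar\nu$ satisfying $f(\bar\nu)\le\int f\,d\nu$ for all rank-one convex $f$ is a Dirac mass.

(c) If $h$ is not convex and $h''$ is not constant, then $K_h^{rc}\ne K_h$.

For $h''\equiv-\lambda$ with a constant $\lambda>0$ nothing is claimed. The simplest nontrivial measure satisfying the inequality in (b), without the requirement that it sit on $K_h$, is $\frac12\delta_A+\frac12\delta_B$ with $\operatorname{rank}(B-A)=1$. The example of Section 1, with $h(s)=-s^4/4$, is an instance of (c).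

**Theorem 1 follows from Theorem 2(a).** Take $I=\mathbb R$ and $h(s)=s^2/(2\varepsilon)$. Then $\phi_\varepsilon=2\varepsilon\phi$, so $K_{\phi_\varepsilon}=TK_h$, where $T=\operatorname{diag}(1,1,2\varepsilon,2\varepsilon)$ acts by left multiplication. $T$ is a linear bijection of $\mathbb R^{4\times2}$ that, together with its inverse, preserves rank-one matrices. Hence $f$ is rank-one convex if and only if $f\circ T$ is, and rank-one convex hulls commute with $T$. So $K_{\phi_\varepsilon}^{rc}=TK_h^{rc}=TK_h=K_{\phi_\varepsilon}$.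

## 3. Coordinates $(F,P)$ and basic facts about hulls

**Algebra of $2\times2$ matrices.** The cofactor matrix of $A=\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}$ is $\operatorname{cof}A=\begin{pmatrix}\delta&-\gamma\\-\beta&\alpha\end{pmatrix}=JAJ^T$. It is linear and isometric in $A$, and
$$A\operatorname{cof}A^T=A^T\operatorname{cof}A=\operatorname{cof}A\,A^T=(\det A)\,\mathrm{Id},\qquad \det(A\pm B)=\det A\pm\langle A,\operatorname{cof}B\rangle+\det B,$$
$$\operatorname{cof}(a\otimes b)=Ja\otimes Jb,\qquad D\det(F)=\operatorname{cof}F,\qquad \operatorname{cof}F(\operatorname{cof}F)^T=\operatorname{cof}(FF^T).$$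

**Coordinates.** Write a matrix in $\mathbb R^{4\times2}$ with upper block $F$ and lower block $G$ as $X=(F,P)$ with $P:=GJ^T$, that is $G=PJ$. Put $d:=\det F$ and $C:=FF^T$. A rank-one matrix in $\mathbb R^{4\times 2}$ has blocks $a\otimes b$, $g\otimes b$, and $(g\otimes b)J^T=g\otimes Jb$. So the rank-one directions are
$$R=(a\otimes b,\;g\otimes Jb).\tag{1}$$
Since $D\phi(F)=F+h'(d)\operatorname{cof}F$, the set $K_h$ becomes
$$K:=\{(F,P):\ d\in I,\ P=F+h'(d)\operatorname{cof}F\}.\tag{2}$$

**Rank-one affine functions.** The functions $F$, $P$, $\det F$, $\det P$ and $FP^T$ are affine along the lines (1). For the determinants this holds because $a\otimes b$ and $g\otimes Jb$ have determinant zero. For $FP^T$ the $t^2$-coefficient is $a\,(b\cdot Jb)\,g^T=0$. If $f$ is affine along rank-one lines, then $f$ and $-f$ are rank-one convex, so $\min_{K'}f\le f\le\max_{K'}f$ on $K'^{rc}$ for nonempty compact $K'$.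

On $K$ we have $FP^T=C+d\,h'(d)\,\mathrm{Id}$, which is symmetric. Hence for nonempty compact $K'\subset K$ and $L=K'^{rc}$:
$$FP^T\ \text{is symmetric on }L,\qquad \min_{K'}d\le d\le\max_{K'}d\ \text{ on }L.\tag{3}$$
In particular $L\subset\{d\in I\}$.

**Lemma 3 (continuity and compactness).** A finite rank-one convex function on $\mathbb R^{4\times2}$ is locally Lipschitz. If $K'$ is compact, then $K'^{rc}$ is compact.

*Proof.* Such an $f$ is convex in each of the $N=8$ entries separately. On a closed cube centered at $x_0$, using convexity in one variable at a time, $f$ is at most its maximum $M_0$ over the vertices. For $y$ with $x_0+y$ in the cube, midpoint convexity in each variable in turn gives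
$$f(x_0)\le2^{-N}\sum_{\sigma\in\{\pm1\}^N}f\big(x_0+(\sigma_1y_1,\dots,\sigma_Ny_N)\big).$$
All terms except the one with $\sigma=(1,\dots,1)$ are at most $M_0$, so $f(x_0+y)\ge2^Nf(x_0)-(2^N-1)M_0$. Thus $f$ is locally bounded. A bounded convex function of one variable is Lipschitz on smaller intervals, with a constant depending only on the bound and the distance to the endpoints. So $f$ is locally Lipschitz in each variable with locally uniform constants, hence locally Lipschitz.

Therefore $K'^{rc}$ is an intersection of closed sets. It is contained in $\operatorname{conv}K'$, because convex functions are rank-one convex. So it is compact. $\square$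

**Definition (rank-one convexity on an open set).** For $O$ open, $f:O\to\mathbb R$ is rank-one convex on $O$ if it is continuous and convex on every rank-one segment contained in $O$.

We shall use one elementary fact repeatedly: if $q$ is a vector-valued affine function of $t$ and $d>0$ is a scalar affine function, then
$$\Big(\frac{|q|^2}{d}\Big)''=\frac{2\,|q'd-q\,d'|^2}{d^3}\ge0.\tag{4}$$

From here to the end of Section 9, $h\in C^2(I)$ is convex.

## 4. No two points of $K$ differ by rank one, but four points could still conspire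

Section 1 suggests looking for two points of $K$ that differ by a rank-one matrix. There are none. Let $X_i=(F_i,P_i)\in K$ with $X_2-X_1=(a\otimes b,g\otimes Jb)$. The determinant is affine on the segment, so it stays in $I$, and $t\mapsto\phi(F_1+t\,a\otimes b)$ is $\frac12|F_1+t\,a\otimes b|^2$ plus a convex function of an affine function. Its second derivative is at least $|a\otimes b|^2$. Comparing the first derivatives at $t=1$ and $t=0$,
$$|a\otimes b|^2\le\langle P_2-P_1,a\otimes b\rangle=\langle g\otimes Jb,a\otimes b\rangle=(g\cdot a)(Jb\cdot b)=0.$$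
So $F_1=F_2$, hence $P_1=P_2$.

One would like to conclude that the hull is trivial. The conclusion does not follow. Consider the four diagonal $2\times2$ matrices with diagonals
$$T_1=(-1,-3),\quad T_2=(-3,1),\quad T_3=(1,3),\quad T_4=(3,-1).$$
The differences $T_i-T_j$, up to sign, are $(2,-4),(2,6),(4,2),(4,2),(6,-2),(2,-4)$. Both entries are nonzero each time, so no difference has rank one. Put $S_1=(-1,-1)$, $S_2=(-1,1)$, $S_3=(1,1)$, $S_4=(1,-1)$. Then
$$S_1=\tfrac12T_1+\tfrac12S_2,\quad S_2=\tfrac12T_2+\tfrac12S_3,\quad S_3=\tfrac12T_3+\tfrac12S_4,\quad S_4=\tfrac12T_4+\tfrac12S_1,$$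
and each time the two points averaged differ in one diagonal entry only, that is by rank one. Let $f$ be rank-one convex, $M=\max_if(T_i)$ and $m=\max_if(S_i)$. Choosing $i$ with $f(S_i)=m$ we get $m\le\frac12M+\frac12m$, so $m\le M$. All $S_i$ lie in the hull of $\{T_1,\dots,T_4\}$. So the absence of rank-one connections is not enough, and we need genuine rank-one convex functions that separate.

## 5. What the minors see

The most accessible rank-one convex functions are the rank-one affine ones: $F$, $P$, $\det F$, $\det P$, $FP^T$. They settle the matter near $\{d=0\}$.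

Let $K'\subset K$ be nonempty compact, $L=K'^{rc}$, and $\ell:=\max h''$ over $[\min_{K'}d,\max_{K'}d]$.

**Proposition 4.** If $X_0=(F_0,P_0)\in L$, $d_0=\det F_0$ and $\sqrt2\,\ell\,|d_0|<1$, then $X_0\in K$.

*Proof.*

**Step 1: replace the hull point by a measure with the same minors.** Let $\mathbf m(X)=(F,P,\det F,FP^T)$. The set $\operatorname{conv}\mathbf m(K')$ is compact. If it did not contain $\mathbf m(X_0)$, strict separation would give a linear $\lambda$ such that $f=\lambda\circ\mathbf m$ satisfies $f(X_0)>\max_{K'}f$. But $f$ is affine along rank-one lines, so this contradicts $X_0\in L$. Hence there is a probability measure $\nu$ on $K'$ with $\langle\mathbf m\rangle=\mathbf m(X_0)$, where $\langle\cdot\rangle=\int\cdot\,d\nu$.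

**Step 2: compute $F_0P_0^T$ in two ways.** Put $Z=F-F_0$ and $k=h'(d)-h'(d_0)$; note that $d_0$ lies in $[\min_{K'}d,\max_{K'}d]$ by (3). We have $\langle Z\rangle=0$, so $\langle\operatorname{cof}Z\rangle=0$ by linearity of $\operatorname{cof}$, and $\langle d\rangle=d_0$. On $K'$, $P=F+h'(d)\operatorname{cof}F$. From $F_0P_0^T=\langle FP^T\rangle$ and $\langle FF^T\rangle=F_0F_0^T+\langle ZZ^T\rangle$,
$$F_0P_0^T=F_0F_0^T+\langle ZZ^T\rangle+\langle h'(d)d\rangle\,\mathrm{Id}.$$
From $P_0=\langle P\rangle$,
$$F_0P_0^T=F_0F_0^T+F_0\langle h'(d)\operatorname{cof}F\rangle^T .$$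
Now expand with $h'(d)=h'(d_0)+k$ and $\operatorname{cof}F=\operatorname{cof}F_0+\operatorname{cof}Z$:
$$\langle h'(d)\operatorname{cof}F\rangle=(h'(d_0)+\langle k\rangle)\operatorname{cof}F_0+\langle k\operatorname{cof}Z\rangle,\qquad\langle h'(d)d\rangle=h'(d_0)d_0+\langle k\rangle d_0+\langle k(d-d_0)\rangle .$$
Since $F_0\operatorname{cof}F_0^T=d_0\,\mathrm{Id}$, the terms $(h'(d_0)+\langle k\rangle)d_0\,\mathrm{Id}$ cancel when we equate the two expressions, and
$$F_0\langle k\operatorname{cof}Z\rangle^T=\langle ZZ^T\rangle+\langle k(d-d_0)\rangle\,\mathrm{Id}.\tag{5}$$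

**Step 3: show that $\nu$ has no spread.** Convexity of $h$ gives $k(d-d_0)\ge0$. Let $D,z\ge0$ with $D^2=\langle k(d-d_0)\rangle$ and $z^2=\langle|Z|^2\rangle$. Since $0\le h''\le\ell$ on the relevant interval, $|k|\le\ell|d-d_0|$, so $k^2\le\ell\,k(d-d_0)$. By Cauchy–Schwarz and $|\operatorname{cof}Z|=|Z|$, $|\langle k\operatorname{cof}Z\rangle|\le\ell^{1/2}Dz$.

Let $n$ be a unit vector with $|F_0^Tn|=\sigma_{\min}(F_0)$, and write $\sigma_{\min}=\sigma_{\min}(F_0)$. Testing (5) with $n$ and dropping $\langle|Z^Tn|^2\rangle\ge0$ gives $D^2\le\sigma_{\min}\,\ell^{1/2}Dz$, so $D\le\sigma_{\min}\,\ell^{1/2}z$. Taking the trace in (5) and dropping $2D^2\ge0$ gives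
$$z^2\le|F_0|\,\ell^{1/2}Dz\le|F_0|\,\sigma_{\min}\,\ell\,z^2\le\sqrt2\,|d_0|\,\ell\,z^2,$$
because $|F_0|\le\sqrt2\,\sigma_{\max}(F_0)$ and $\sigma_{\max}(F_0)\sigma_{\min}(F_0)=|d_0|$. Hence $z=0$. Then $F=F_0$ and $P=F_0+h'(d_0)\operatorname{cof}F_0$ hold $\nu$-a.e., so $P_0=\langle P\rangle=F_0+h'(d_0)\operatorname{cof}F_0$ and $X_0\in K$. $\square$

The last inequality is useless once $\sqrt2\,\ell|d_0|\ge1$. This is not only a matter of sharper constants: for large $\ell |d_0|$ the minors really do not suffice, as the following example shows. Take $h(s)=4s^2$ on $\mathbb R$, so $K=\{P=F+8d\operatorname{cof}F\}$, and let $y=3/\sqrt2$, $y^2=\frac92$. Consider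
$$F_1=-\tfrac12\mathrm{Id}\ \text{ with mass }\tfrac12,\qquad F_\pm=\operatorname{diag}\big(\tfrac52\pm y,\tfrac52\mp y\big)\ \text{ with mass }\tfrac14\text{ each},$$
together with their partners $P$ on $K$. Here $\det F_1=\frac14$ and $P_1=-\frac12\mathrm{Id}+2\cdot(-\frac12)\mathrm{Id}=-\frac32\mathrm{Id}$. Further $\det F_\pm=\frac{25}4-\frac92=\frac74$ and
$$P_\pm=F_\pm+14\operatorname{cof}F_\pm=\operatorname{diag}\big(\tfrac{75}2\mp13y,\tfrac{75}2\pm13y\big),\qquad\det P_\pm=\tfrac{5625}4-169\cdot\tfrac92=\tfrac{2583}4.$$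
The averages are
$$\langle F\rangle=\tfrac12\big(-\tfrac12+\tfrac52\big)\mathrm{Id}=\mathrm{Id},\qquad\langle P\rangle=\tfrac12\big(-\tfrac32+\tfrac{75}2\big)\mathrm{Id}=18\,\mathrm{Id},\qquad \langle\det F\rangle=\tfrac12\big(\tfrac14+\tfrac74\big)=1,$$
$$\langle\det P\rangle=\tfrac12\big(\tfrac94+\tfrac{2583}4\big)=324=18^2,\qquad\langle FP^T\rangle=\tfrac12\cdot\tfrac34\,\mathrm{Id}+\tfrac12\big(\tfrac{375}4-13\cdot\tfrac92\big)\mathrm{Id}=18\,\mathrm{Id}.$$
(For the last one: the first diagonal entry of $F_\pm P_\pm^T$ is $(\frac52\pm y)(\frac{75}2\mp13y)=\frac{375}4-\frac{117}2\pm5y$, the second has $\mp 5y$, and the terms $\pm5y$ average out.) So the measure has exactly the minors of the single point $X_0=(\mathrm{Id},18\,\mathrm{Id})$. Yet $X_0\notin K$, since the partner of $\mathrm{Id}$ on $K$ is $9\,\mathrm{Id}$. The functions used here are all the minors of the $4\times2$ matrix: a minor formed by row $i$ of $F$ and row $j$ of $G=PJ$ equals $-(FP^T)_{ij}$, and $\det G=\det P$. Thus no linear combination of entries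 and minors separates $X_0$ from $K$. Multiplying all $F$ and $P$ by $(8\varepsilon)^{1/2}$ gives the same phenomenon for $h(s)=s^2/(2\varepsilon)$, so for every integrand of Theorem 1. We need rank-one convex functions that are not rank-one affine, and they will be convex only on parts of the space. The next two sections explain how to use such functions.

## 6. Functions that are rank-one convex only near the hull

**Lemma 5 (localization).** Let $K'\subset\mathbb R^{4\times2}$ be nonempty compact, $L=K'^{rc}\subset O$, $O$ open, $f$ rank-one convex on $O$. Then there is a rank-one convex $\hat f:\mathbb R^{4\times2}\to\mathbb R$ with $\hat f=f$ on $L$. In particular $f\le\max_{K'}f$ on $L$.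

*Proof.*

**Step 1: build a rank-one convex wall around $L$.** Take $O'$ open and bounded with $L\subset O'\subset\overline{O'}\subset O$. Let $Y\in\partial O'$. Then $Y\notin L$, so some rank-one convex function has a larger value at $Y$ than its maximum on $K'$. Subtract this maximum and multiply by a large constant: this gives a rank-one convex $f_Y$ with $f_Y\le0$ on $K'$ and $f_Y(Y)>1$. By continuity $f_Y>1$ near $Y$. As $\partial O'$ is compact, a finite maximum $H=\max_if_{Y_i}$ satisfies $H>1$ on an open neighborhood $N$ of $\partial O'$. The function $H$ is rank-one convex and $H\le0$ on $K'$, hence $H\le0$ on $L$.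

**Step 2: glue $f$ to the wall.** Let $m=\min_{\overline{O'}}f$ and fix $\lambda>0$ with $\lambda>\max_{\overline{O'}}f-m$. Put $\hat f=\max(f,\lambda H+m)$ in $O'$ and $\hat f=\lambda H+m$ elsewhere. On $N\cap O'$ we have $\lambda H+m>\lambda+m>\max_{\overline{O'}}f$, so $\hat f=\lambda H+m$ on all of $N$. Every point has a ball contained in $O'$, in $N$, or in the complement of $\overline{O'}$. In such a ball $\hat f$ is convex along rank-one segments: it is a maximum of two such functions, or equals $\lambda H+m$. A function on a line that is locally convex is convex, so $\hat f$ is rank-one convex.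

**Step 3: compare on $L$.** On $L$ we have $\lambda H+m\le m\le f$, so $\hat f=f$. Finally $\hat f\le\max_{K'}\hat f$ on $L$, and $K'\subset L$, so $f\le\max_{K'}f$ on $L$. $\square$

## 7. Trimming the generating set where the hull is already known

Suppose we know that $L_1=K_1^{rc}$ lies in $K$ inside some open set $W$. The next lemma says that in $W$ we may bend functions at will, and therefore remove points of $K_1$ that lie in $W$ without losing hull points outside $W$. The reason is that $K$ has no rank-one tangent directions. If $e=P-F-h'(d)\operatorname{cof}F$, so that $K=\{e=0\}$, then for smooth $h$ the function $|e|^2$ vanishes on $K$ together with its first derivative, and its second derivative in a rank-one direction $R$ is $2|De[R]|^2>0$. A large multiple of $|e|^2$ therefore compensates any lack of rank-one convexity of a $C^2$ function on $K$, at no cost in values. Since $h$ is only $C^2$, $e$ is only $C^1$, and we mollify $h$.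

**Lemma 6 (trimming).** Let $K_1\subset K$ be nonempty compact, $L_1=K_1^{rc}$. Let $W$ be open with $L_1\cap W\subset K$, and let $\psi\in C^2(\mathbb R^{4\times2})$ with $L_1\cap\operatorname{supp}D\psi\subset W$. Then for every rank-one convex $g:\mathbb R^{4\times2}\to\mathbb R$ and $\delta>0$ there is a rank-one convex $\hat f:\mathbb R^{4\times2}\to\mathbb R$ with $|\hat f-(g+\psi)|\le\delta$ on $L_1$. Consequently:

(i) $g+\psi\le\max_{K_1}(g+\psi)$ on $L_1$;

(ii) if $\psi\le0$, $X\in L_1$ and $\psi(X)=0$, then $K_1\cap\{\psi=0\}\ne\emptyset$ and $X\in(K_1\cap\{\psi=0\})^{rc}$.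

*Proof.* Since $L_1\subset\{d\in I\}$, we may replace $W$ by $W\cap\{d\in I\}$. Below, $C$ in estimates denotes constants independent of $\rho$ and of the point of $L_1$, and $o(1)$ is uniform as $\rho\to0$.

**Step 1: mollify $h$ with good rates.** Let $\eta\in C_c^\infty(-1,1)$ be even, nonnegative, of integral $1$, let $\eta_\rho(t)=\rho^{-1}\eta(t/\rho)$ and $h_\rho=h*\eta_\rho$. Then $h_\rho$ is smooth on $\{s\in I:\operatorname{dist}(s,\partial I)>\rho\}$. Let $\omega$ be the modulus of continuity of $h''$ on a compact neighborhood in $I$ of the range of $d$ on $L_1$. For $s$ in this range and $\rho$ small, $h'(s-t)=h'(s)-t\,h''(s)+r$ with $|r|\le|t|\,\omega(|t|)$, and the linear term integrates to $0$ against the even kernel. Also $h_\rho'''(s)=\int\eta_\rho'(t)\,[h''(s-t)-h''(s)]\,dt$, because $\int\eta_\rho'=0$. Hence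
$$|h_\rho'-h'|\le\rho\,\omega(\rho),\qquad|h_\rho''-h''|\le\omega(\rho),\qquad|h_\rho'''|\le C\,\omega(\rho)/\rho.\tag{6}$$
Put $e=P-F-h'(d)\operatorname{cof}F$, $e_\rho=P-F-h_\rho'(d)\operatorname{cof}F$, $q_\rho=|e_\rho|^2$.

**Step 2: $K$ has no rank-one tangents.** For $R=(a\otimes b,g\otimes Jb)$ and $d\in I$, $De[R]=g\otimes Jb-D^2\phi(F)[a\otimes b]$. Suppose this vanishes. Pair it with $a\otimes b$. Since $b\cdot Jb=0$ and $\det(a\otimes b)=0$,
$$0=D^2\phi(F)[a\otimes b,a\otimes b]=|a|^2|b|^2+h''(d)\langle\operatorname{cof}F,a\otimes b\rangle^2 .$$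
As $h''\ge0$, $a\otimes b=0$, then $g\otimes Jb=0$ and $R=0$. The set $K$ is relatively closed in $\{d\in I\}$ and $L_1$ is a compact subset of $\{d\in I\}$, so $L_1\cap K$ is compact. The rank-one matrices $R$ with $|R|=1$ also form a compact set, and $De$ is continuous. So there is $\theta_0>0$ with
$$|De(X)[R]|^2\ge\theta_0|R|^2\qquad\text{for }X\in L_1\cap K\text{ and rank-one }R.$$

**Step 3: estimate $q_\rho$ on $L_1\cap W$.** There $e=0$, so $e_\rho=(h'(d)-h_\rho'(d))\operatorname{cof}F$ and $|e_\rho|\le C\rho\,\omega(\rho)$. For $R=(\Phi,\Pi)$,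
$$De_\rho[R]=\Pi-\Phi-h_\rho''(d)\langle\operatorname{cof}F,\Phi\rangle\operatorname{cof}F-h_\rho'(d)\operatorname{cof}\Phi,$$
which converges uniformly to $De[R]$ for $|R|=1$ by (6), and for rank-one $R$ (so that $\det\Phi=0$)
$$D^2e_\rho[R,R]=-h_\rho'''(d)\langle\operatorname{cof}F,\Phi\rangle^2\operatorname{cof}F-2h_\rho''(d)\langle\operatorname{cof}F,\Phi\rangle\operatorname{cof}\Phi,$$
so $|D^2e_\rho[R,R]|\le C(1+\omega(\rho)/\rho)|R|^2$. The product $|e_\rho|\,|D^2e_\rho[R,R]|$ is at most $C(\rho\,\omega(\rho)+\omega(\rho)^2)|R|^2=o(1)|R|^2$. Hence on $L_1\cap W$, for rank-one $R$,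
$$q_\rho=o(1),\qquad Dq_\rho=o(1),\qquad D^2q_\rho[R,R]=2|De_\rho[R]|^2+2\langle e_\rho,D^2e_\rho[R,R]\rangle\ge(2\theta_0-o(1))|R|^2 .$$

**Step 4: correct $\psi$ so that it is almost rank-one convex along $L_1$.** The set $L_1\cap\operatorname{supp}D\psi$ is a compact subset of $W$. Choose $\chi\in C_c^\infty(W;[0,1])$ with $\chi=1$ near it, and $\Lambda>0$ with $2\Lambda\theta_0\ge\max_{X\in L_1,|R|=1}|D^2\psi(X)[R,R]|$. As $\operatorname{supp}\chi$ is a compact subset of $\{d\in I\}$, for small $\rho$ the function $\chi q_\rho$ (set to $0$ off $\operatorname{supp}\chi$) is smooth on $\mathbb R^{4\times2}$. Let $\Theta_\rho=\psi+\Lambda\chi q_\rho$. We claim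
$$D^2\Theta_\rho(X)[R,R]\ge-o(1)|R|^2\qquad\text{uniformly for }X\in L_1\text{ and rank-one }R.$$
If $X\in\operatorname{supp}D\psi$, then $X\in W$ and $\chi=1$ near $X$, and $D^2\Theta_\rho[R,R]\ge-2\Lambda\theta_0|R|^2+\Lambda(2\theta_0-o(1))|R|^2$. If $X\notin\operatorname{supp}D\psi$, then $D^2\psi(X)=0$. When moreover $X\in W$,
$$D^2(\chi q_\rho)[R,R]=\chi D^2q_\rho[R,R]+2D\chi[R]\,Dq_\rho[R]+q_\rho D^2\chi[R,R]\ge-o(1)|R|^2 .$$
When $X\notin W$, $\chi=0$ near $X$ and there is nothing to do.

**Step 5: extend to all of $\mathbb R^{4\times2}$.** Given $\delta'>0$, for small $\rho$ the $C^2$ function $\Theta_\rho+\delta'|X|^2$ has positive second derivatives in all rank-one directions at the points of $L_1$, and by continuity and compactness (of $L_1$ and of the unit rank-one matrices) also on an open neighborhood of $L_1$. So $g+\Theta_\rho+\delta'|X|^2$ is rank-one convex on that neighborhood. Lemma 5 gives a rank-one convex $\hat f$ on $\mathbb R^{4\times2}$ that equals it on $L_1$. There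
$$0\le\hat f-(g+\psi)=\Lambda\chi q_\rho+\delta'|X|^2\le o(1)+C\delta',$$
because $\chi q_\rho$ vanishes off $W$ and is $o(1)$ on $L_1\cap W$. Choosing first $\delta'$ and then $\rho$ small makes this at most $\delta$.

**Step 6: deduce (i) and (ii).** For (i), use $\hat f\le\max_{K_1}\hat f$ on $L_1$ and let $\delta\to0$. For (ii), apply (i) to $k\psi$, $k\in\mathbb N$: there is $X_k\in K_1$ with
$$g(X)=g(X)+k\psi(X)\le g(X_k)+k\psi(X_k).$$
Hence $|\psi(X_k)|\le C_g/k$ with $C_g=\max_{K_1}g-g(X)$, and $g(X)\le g(X_k)$. A limit point $X_\infty\in K_1$ of $(X_k)$ satisfies $\psi(X_\infty)=0$ and $g(X)\le g(X_\infty)\le\max_{K_1\cap\{\psi=0\}}g$. Since $g$ is an arbitrary rank-one convex function, (ii) follows. $\square$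

The first use of trimming is to cut away the generating points near and below $\{d=0\}$, where Proposition 4 controls the hull.

**Corollary 7.** Let $K'\subset K$ be nonempty compact, $L=K'^{rc}$, $\ell$ as in Section 5, $\kappa_0=\frac1{2(\ell+1)}$. If $X_0\in L\setminus K$ and $d_0=\det F_0$, then $|d_0|\ge\kappa_0$. If moreover $d_0>0$, then $X_0\in(K'\cap\{d\ge c_0\})^{rc}$ with $c_0:=\max(\kappa_0/3,\min_{K'}d)>0$, and $c_0\in[\min_{K'}d,\max_{K'}d]$.

*Proof.* If $|d_0|<\kappa_0$, then $\sqrt2\,\ell|d_0|\le\frac{\sqrt2}{2}\frac{\ell}{\ell+1}<1$, and Proposition 4 gives $X_0\in K$. This is the first claim, and it also shows $L\cap W\subset K$ for $W=\{|d|<\kappa_0\}$.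

Now let $d_0>0$, so $d_0\ge\kappa_0$. Let $s\in C^\infty(\mathbb R;[-1,0])$ with $s=-1$ on $(-\infty,\kappa_0/3]$ and $s=0$ on $[2\kappa_0/3,\infty)$, and $\psi(X)=s(\det F)$. Then $\operatorname{supp}D\psi\subset\{\kappa_0/3\le d\le2\kappa_0/3\}\subset W$ and $\psi(X_0)=0$. Lemma 6(ii) with $K_1=K'$ gives
$$X_0\in(K'\cap\{\psi=0\})^{rc}\subset(K'\cap\{d\ge\kappa_0/3\})^{rc}=(K'\cap\{d\ge c_0\})^{rc}.$$
Finally $\max_{K'}d\ge d_0\ge\kappa_0>\kappa_0/3$ by (3), so $c_0\le\max_{K'}d$. $\square$

## 8. A one-parameter family of matrices that vanishes only on $K$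

From now on we work where $d>0$. Put
$$A:=P(\operatorname{cof}F)^{-1}=\tfrac1d\,PF^T,\qquad A=A_s+\mu J,\ A_s\text{ symmetric},\qquad M:=d\mu=\tfrac12\langle PF^T,J\rangle .$$
$M$ is affine along rank-one lines. By (3), on the rank-one convex hull of any compact subset of $K\cap\{d>0\}$ we have $M=0$ and $A$ is symmetric.

On $K\cap\{d>0\}$, $A=\frac1dC+h'(d)\,\mathrm{Id}$. Freeze the two occurrences of $d$ in a suitable way: for $c\in I$, $c>0$, let
$$B_c:=A_s-\frac c{d^2}\,C-h'(c)\,\mathrm{Id}.$$
Then on $K\cap\{d>0\}$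
$$B_c=\frac{d-c}{d^2}\,C+\big(h'(d)-h'(c)\big)\,\mathrm{Id}.\tag{7}$$
At a point of $K$, as $c$ increases, $B_c$ is positive definite for $c<d$, zero for $c=d$, negative definite for $c>d$. It passes from positive to negative without ever being indefinite, and (7) even gives $\det B_c\ge(c/d-1)^2$ (computed below).

Here is the idea of the whole proof. Suppose that at a hull point $X$ we knew $\det B_c\ge(c/d-1)^2$ for all $c$ in an interval, that $B_c(X)\ge0$ at its left end, and that $B_c(X)\not\ge0$ at its right end. At the value $c=V$ where $B_c$ stops being nonnegative, the determinant condition forces $B_c$ to jump from $\ge0$ to $\le0$, so by continuity $B_V=0$. Then $0=\det B_V\ge(V/d-1)^2$ forces $d=V$, and $B_d=0$ together with $\mu=0$ says exactly that $X\in K$.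

So we need a function whose sign expresses $\det B_c\ge(c/d-1)^2$ and that is rank-one convex. When $M=0$, $d\det B_c$ will be seen to equal $\det\tilde P-\frac cd\langle\tilde P,\operatorname{cof}F\rangle+\frac{c^2}d$ with $\tilde P=P-h'(c)\operatorname{cof}F$. In $-d\det B_c$ the first term is rank-one affine, while $-c^2/d$ has the wrong curvature. The slack $d(c/d-1)^2=c^2/d-2c+d$ that is available on $K$ cancels it exactly. This leads to the following function on $\{d>0\}$, where also $\tilde A:=A-h'(c)\,\mathrm{Id}=\tilde P(\operatorname{cof}F)^{-1}$: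
$$f_c(F,P)=d-2c+\frac cd\langle\tilde P,\operatorname{cof}F\rangle-\det\tilde P .$$

**Lemma 8 (values of $f_c$).** Where $M=0$ and $d>0$,
$$f_c=d\Big[\Big(\frac cd-1\Big)^2-\det B_c\Big].\tag{8}$$
On $K\cap\{d>0\}$, with $\eta=h'(d)-h'(c)$,
$$f_c=-d\Big[\frac{(d-c)\eta}{d^2}|F|^2+\eta^2\Big]\le0.\tag{9}$$

*Proof.* We have $\langle\tilde P,\operatorname{cof}F\rangle=\langle\tilde A\operatorname{cof}F,\operatorname{cof}F\rangle=\langle\tilde A,\operatorname{cof}C\rangle$ and $\det\tilde P=d\det\tilde A$. If $M=0$, then $A=A_s$, $B_c=\tilde A-\frac c{d^2}C$, and since $\det C=d^2$,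
$$\det B_c=\det\tilde A-\frac c{d^2}\langle\tilde A,\operatorname{cof}C\rangle+\frac{c^2}{d^2}.$$
Inserting this in the right side of (8) gives $d\,[-\frac{2c}d+1-\det\tilde A+\frac c{d^2}\langle\tilde A,\operatorname{cof}C\rangle]=f_c$. On $K\cap\{d>0\}$ we have $M=0$ and, by (7), using $\operatorname{tr}C=|F|^2$,
$$\det B_c=\frac{(d-c)^2}{d^2}+\frac{(d-c)\eta}{d^2}|F|^2+\eta^2 .$$
Insert this in (8). The sign follows because $h'$ is nondecreasing, so $(d-c)\eta\ge0$. $\square$

In the example of Section 5, $h'(c)=8c$, and at $X_0=(\mathrm{Id},18\,\mathrm{Id})$ we have $B_c=(18-9c)\,\mathrm{Id}$, which vanishes at $c=2$ although $d=1$. There $f_2(X_0)=1-4+2\cdot4-4=1>0$, whereas $f_2\le0$ on $K\cap\{d>0\}$. So $f_2$ sees what no minor sees. It remains to find out where $f_c$ is rank-one convex.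

**Lemma 9 (convexity along rank-one lines).** Let $c\in I$, $c>0$. Consider $F_t=F+t\,a\otimes b$, $P_t=P+t\,g\otimes Jb$ with $|b|=1$, on a $t$-interval where $d_t>0$ and $m\cdot\tilde A_tm>0$ for all $m\ne0$. Put $n=\operatorname{cof}F_t\,b$ and $\pi=n\cdot\tilde A_tn$. Then $n$ and $\pi$ do not depend on $t$, $\pi>0$, and for every constant $\Lambda\ge c/\pi$ the function $f_c+\Lambda M^2/d$ is convex on the $t$-interval.

*Proof.*

**Step 1: find the constants and the affine quantities.** We have $\operatorname{cof}F_t=\operatorname{cof}F+t\,Ja\otimes Jb$ and $\tilde P_t=\tilde P+t\,\tilde g\otimes Jb$ with $\tilde g=g-h'(c)Ja$. Since $Jb\cdot b=0$,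
$$n:=\operatorname{cof}F_t\,b,\quad p:=\tilde P_t\,b\quad\text{are constant in }t,\qquad k:=\operatorname{cof}F_t\,Jb,\quad r:=\tilde P_t\,Jb\quad\text{are affine in }t.$$
Here $n\ne0$, as $\operatorname{cof}F_t$ is invertible. From now on we drop the index $t$. The pair $(b,Jb)$ is a positively oriented orthonormal basis, and $\det[x|y]=Jx\cdot y$. Hence
$$\langle\tilde P,\operatorname{cof}F\rangle=p\cdot n+r\cdot k,\qquad d=\det\operatorname{cof}F=Jn\cdot k,\qquad\det\tilde P=Jp\cdot r,\tag{10}$$
and the last two are affine in $t$. From $\tilde A\operatorname{cof}F=\tilde P$ we get $\tilde An=p$ and $\tilde Ak=r$.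

**Step 2: decompose along $n$ and $Jn$.** Since $k\cdot Jn=d$,
$$k=\kappa n+\frac d{|n|^2}Jn,\qquad\kappa=\frac{k\cdot n}{|n|^2}\ \text{ affine in }t.$$
Put $\pi=p\cdot n=n\cdot\tilde An>0$, $w=p\cdot Jn$, $s=\tilde AJn$. Then $\pi$ and $w$ are constant, and $r=\tilde Ak=\kappa p+\frac d{|n|^2}s$. Since $\tilde A-\tilde A^T=2\mu J$,
$$s\cdot n=\tilde A^Tn\cdot Jn=(\tilde An-2\mu Jn)\cdot Jn=w-2\mu|n|^2 .$$

**Step 3: show that $d\,(s\cdot Jn)$ is affine.** From $p=\frac1{|n|^2}(\pi n+wJn)$ we get $Jp=\frac1{|n|^2}(\pi Jn-wn)$. With $Jp\cdot p=0$, (10) becomes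
$$\det\tilde P=\frac d{|n|^2}\,Jp\cdot s=\frac d{|n|^4}\big[\pi\,(s\cdot Jn)-w^2+2\mu|n|^2w\big].$$
Solving for the first term in the bracket and using $d\mu=M$,
$$\frac{d\,(s\cdot Jn)}{|n|^4}=\frac1\pi\Big[\det\tilde P+\frac{d\,w^2}{|n|^4}-\frac{2Mw}{|n|^2}\Big],$$
which is affine in $t$ because $\det\tilde P$, $d$ and $M$ are.

**Step 4: compute $\frac1d\langle\tilde P,\operatorname{cof}F\rangle$.** We have $p\cdot k=\kappa\pi+\frac d{|n|^2}w$ and $s\cdot k=\kappa(w-2\mu|n|^2)+\frac d{|n|^2}\,s\cdot Jn$. Therefore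
$$r\cdot k=\kappa\,p\cdot k+\frac d{|n|^2}\,s\cdot k=\kappa^2\pi+\frac{2\kappa dw}{|n|^2}-2\kappa M+\frac{d^2}{|n|^4}\,s\cdot Jn .$$
Adding $p\cdot n=\pi$ and dividing by $d$,
$$\frac1d\langle\tilde P,\operatorname{cof}F\rangle=\frac{\pi(1+\kappa^2)-2\kappa M}d+\frac{2\kappa w}{|n|^2}+\frac{d\,(s\cdot Jn)}{|n|^4}.$$
The second term is affine, the third is affine by Step 3, and completing the square in the first,
$$\frac1d\langle\tilde P,\operatorname{cof}F\rangle=\frac{\pi\,[1+(\kappa-M/\pi)^2]}d-\frac{M^2}{\pi d}+\text{affine}.$$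

**Step 5: conclude.** The terms $d-2c-\det\tilde P$ of $f_c$ are affine. Hence along the line
$$f_c+\Lambda\frac{M^2}d=\text{affine}+c\,\pi\,\frac{1+(\kappa-M/\pi)^2}d+\Big(\Lambda-\frac c\pi\Big)\frac{M^2}d.\tag{11}$$
By (4), $1/d$, $(\kappa-M/\pi)^2/d$ and $M^2/d$ are convex. Since $c\pi>0$ and $\Lambda\ge c/\pi$, the sum is convex. $\square$

The condition that $\tilde A$ be positive cannot be dropped. The derivation of (11) needs only $\pi\ne0$. If $\pi<0$ and $M$ vanishes along the line, (11) reads $f_c=\text{affine}+c\,\pi(1+\kappa^2)/d$, which is concave, and strictly so when $d$ is not constant. On $K$ we have $\tilde A=\frac1dC+(h'(d)-h'(c))\,\mathrm{Id}$, which can fail to be positive when $d$ is far below $c$. In the example of Section 5 with $c=2$, the atom with $F_1=-\frac12\mathrm{Id}$ has $d=\frac14$ and $\tilde A=\mathrm{Id}+(2-16)\,\mathrm{Id}=-13\,\mathrm{Id}$. So $f_c$ cannot be used for all $c$ at once on the whole hull. The remedy is to use it only for $c$ slightly above the smallest value of $d$ on the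 generating set, to trim that set from below with Lemma 6, and to repeat.

## 9. Sweeping upward in the determinant, and the proof of Theorem 2(a)

**Proposition 10.** Let $K'\subset K$ be nonempty compact, $L=K'^{rc}$, $R>0$ with $|F|\le R$ on $L$, $c_{\max}=\max_{K'}d>0$, and $0<c_0\in[\min_{K'}d,c_{\max}]$. Let $\theta=c_0/(2R^2)$ and choose $\tau>0$ with $c_{\max}+\tau\in I$ and $h'(c+\tau)-h'(c)\le\theta$ for all $c\in[c_0,c_{\max}]$. Let $c_1\in[c_0,c_{\max}]$, $K_1=K'\cap\{d\ge c_1\}$, $L_1=K_1^{rc}$. Then
$$L_1\setminus K\subset\big(K'\cap\{d\ge c_1+\tau/2\}\big)^{rc}.$$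

Such a $\tau$ exists because $h''$ is bounded on compact subintervals of $I$.

*Proof.* $K_1\ne\emptyset$ since $c_1\le c_{\max}$. By monotonicity of hulls $L_1\subset L$. By (3), $d\ge c_1\ge c_0$ and $M=0$ on $L_1$. Put $c_2:=c_1+\tau$. The interval $[c_1,c_2]$ lies in $I$.

**Step 1: $B_{c_1}\ge0$ on $L_1$.** This gives the left end of the argument in Section 8. For fixed $n\in\mathbb R^2$ consider, on the open set $\{d>0\}\supset L_1$,
$$c_1\frac{|F^Tn|^2}d+h'(c_1)\,d\,|n|^2-n\cdot FP^Tn .$$
By (4) the first term is convex along rank-one segments, and the other two are affine there, so the function is rank-one convex on $\{d>0\}$. It equals $-d\;n\cdot B_{c_1}n$. By (7) and $d\ge c_1$ it is $\le0$ on $K_1$. By Lemma 5 it is $\le0$ on $L_1$. Since $n$ is arbitrary, $B_{c_1}\ge0$ on $L_1$.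

**Step 2: $\tilde A\ge\theta\,\mathrm{Id}$ on $L_1$ for all $c\in[c_1,c_2]$.** This gives the positivity that Lemma 9 asks for. On $L_1$, $\sigma_{\min}(F)=d/\sigma_{\max}(F)\ge d/|F|\ge d/R$, so $C\ge(d^2/R^2)\,\mathrm{Id}$. Since $A=A_s$ there, Step 1 gives
$$A\ge\frac{c_1}{d^2}C+h'(c_1)\,\mathrm{Id}\ge\Big(\frac{c_1}{R^2}+h'(c_1)\Big)\mathrm{Id}\ge\big(2\theta+h'(c_1)\big)\mathrm{Id}.$$
For $c\in[c_1,c_2]$, $h'(c)\le h'(c_2)\le h'(c_1)+\theta$. Hence $\tilde A=A-h'(c)\,\mathrm{Id}\ge\theta\,\mathrm{Id}$.

**Step 3: $f_c\le0$ on $L_1$ for all $c\in[c_1,c_2]$.** Fix $c$. The set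
$$O_1=\Big\{d>\frac{c_0}2,\ |F|<2R,\ m\cdot\tilde Am>\frac\theta2|m|^2\ \text{ for all }m\ne0\Big\}$$
is open and contains $L_1$ by Step 2. Along a rank-one segment in $O_1$, in the notation of Lemma 9,
$$|n|\ge\sigma_{\min}(\operatorname{cof}F)=\sigma_{\min}(F)\ge\frac d{|F|}\ge\frac{c_0}{4R},\qquad\pi=n\cdot\tilde An\ge\pi_0:=\frac\theta2\Big(\frac{c_0}{4R}\Big)^2 .$$
Put $\Lambda=(c_{\max}+\tau)/\pi_0$. Then $\Lambda\ge c/\pi$ on every such segment, so by Lemma 9 the continuous function $f_c+\Lambda M^2/d$ is rank-one convex on $O_1$. By Lemma 5 it is at most its maximum over $K_1$ on $L_1$. Since $M=0$ on $L_1\supset K_1$, this says $f_c\le\max_{K_1}f_c$ on $L_1$, and $\max_{K_1}f_c\le0$ by (9). With (8),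
$$\det B_c\ge\Big(\frac cd-1\Big)^2\ge0\quad\text{on }L_1,\ c\in[c_1,c_2].\tag{12}$$

**Step 4: hull points with $B_{c_2}\not\ge0$ lie in $K$.** Let $X\in L_1$ with $B_{c_2}(X)\not\ge0$. The set $\{c\in[c_1,c_2]:B_c(X)\ge0\}$ is closed, because $B_c(X)$ is continuous in $c$, and contains $c_1$ by Step 1. Let $V<c_2$ be its maximum. For $c\in(V,c_2]$ we have $B_c\not\ge0$ and $\det B_c\ge0$. A symmetric $2\times2$ matrix with nonnegative determinant that is not $\ge0$ is $\le0$, so $B_c\le0$. Letting $c\downarrow V$, $B_V\le0$. Also $B_V\ge0$, so $B_V=0$. Now (12) with $c=V$ gives $d=V$. So $B_d=0$ and $A=A_s=\frac1dC+h'(d)\,\mathrm{Id}$. Since $C\operatorname{cof}F=F(F^T\operatorname{cof}F)=dF$,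
$$P=A\operatorname{cof}F=F+h'(d)\operatorname{cof}F,$$
that is, $X\in K$. Hence the set $W=\{d>0,\ B_{c_2}\not\ge0\}$, which is open, satisfies $L_1\cap W\subset K$.

**Step 5: trim.** The set $K_1\cap\{d\le c_1+\tau/2\}$ is compact. It is contained in $W$: there $0<d<c_2$, so in (7) with $c=c_2$ the first term is negative definite and the second is $\le0$. Choose $\zeta\in C_c^\infty(W;[0,1])$ with $\zeta=1$ on this set, and $\psi=-\zeta$. Then $\operatorname{supp}D\psi\subset W$. If $X\in L_1\setminus K$, then $X\notin W$ by Step 4, so $\psi(X)=0$. Lemma 6(ii) gives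
$$X\in(K_1\cap\{\zeta=0\})^{rc}\subset\big(K'\cap\{d\ge c_1+\tau/2\}\big)^{rc}.\qquad\square$$

**Proof of Theorem 2(a).** Clearly $K\subset K^{rc}$. Suppose that $K'\subset K$ is compact, $L=K'^{rc}$, and $X_0=(F_0,P_0)\in L$, $X_0\notin K$. Then $K'\neq\emptyset$, and by Corollary 7, $d_0=\det F_0\ne0$.

**Step 1: reduce to $d_0>0$.** Let $\Sigma=\operatorname{diag}(1,-1)$ act on $F$ and $P$ by left multiplication. It maps $(a\otimes b,g\otimes Jb)$ to $(\Sigma a\otimes b,\Sigma g\otimes Jb)$, so it is a linear bijection that preserves rank-one matrices, as does its inverse, and hulls commute with it. It changes the sign of $d$. It maps $K_h$ to $K_{\tilde h}$ with $\tilde h(s)=h(-s)$ on $-I$, which is again convex and $C^2$. Indeed, for $F'=\Sigma F$ we have $\operatorname{cof}F'=\operatorname{cof}\Sigma\operatorname{cof}F=-\Sigma\operatorname{cof}F$ and $\tilde h'(\det F')=\tilde h'(-d)=-h'(d)$, so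
$$F'+\tilde h'(\det F')\operatorname{cof}F'=\Sigma\big(F+h'(d)\operatorname{cof}F\big).$$
So we may assume $d_0>0$.

**Step 2: sweep.** By Corollary 7, $X_0\in(K'\cap\{d\ge c_0\})^{rc}$ with $0<c_0\in[\min_{K'}d,\max_{K'}d]$. Let $c_{\max}=\max_{K'}d$ and fix $R$, $\theta$, $\tau$ as in Proposition 10; they do not depend on $c_1$. Since $X_0\notin K$, apply Proposition 10 successively with $c_1=c_0,\ c_0+\tau/2,\ c_0+\tau,\dots$. After each application
$$X_0\in\big(K'\cap\{d\ge c_0+j\tau/2\}\big)^{rc},$$
and the next one is permitted as long as $c_0+j\tau/2\le c_{\max}$. For the first $j$ with $c_0+j\tau/2>c_{\max}$, the set $K'\cap\{d\ge c_0+j\tau/2\}$ is empty, so its hull is empty. This is a contradiction. Hence $L\subset K$. $\blacksquare$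

With the reduction in Section 2 this proves Theorem 1: $K_{\phi_\varepsilon}^{rc}=K_{\phi_\varepsilon}$ for every $\varepsilon>0$.

## 10. Measures that satisfy Jensen's inequality on $K_h$

**Proof of Theorem 2(b).** The purpose is to turn the triviality of the hull, which is about points, into a statement about measures; trimming with $W$ as large as possible does it. Let $\nu$ be as in (b), $K'=\operatorname{supp}\nu$, $L=K'^{rc}$, $X_0=\bar\nu$. For rank-one convex $f$,
$$f(X_0)\le\int f\,d\nu\le\max_{K'}f,$$
so $X_0\in L$. By (a), $L\subset K$. So Lemma 6 applies with $K_1=K'$, $W=\{d\in I\}$, $g=0$ and $\psi(X)=-|X-X_0|^2$: indeed $L\cap W\subset K$, and $L\cap\operatorname{supp}D\psi\subset L\subset W$. For each $\delta>0$ there is a rank-one convex $\hat f$ with $|\hat f-\psi|\le\delta$ on $L$. Hence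
$$-\delta\le\hat f(X_0)\le\int\hat f\,d\nu\le-\int|X-X_0|^2\,d\nu+\delta .$$
Letting $\delta\to0$ gives $\int|X-X_0|^2\,d\nu=0$, so $\nu=\delta_{X_0}$. $\blacksquare$

## 11. Rank-one segments leaving $K_h$ when $h$ is not convex

**Proof of Theorem 2(c).** We repeat the construction of Section 1, where $h(s)=-s^4/4$, $\alpha=0$, $\beta=1$ and $\lambda=1$. Let $h''(s_0)<0$, with $h''$ not constant on $I$.

**Step 1: choose a chord of $h'$ with negative slope on which $h'$ is not affine.** We claim that there are $\alpha<\beta$ in $I$ such that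
$$\lambda:=-\frac{h'(\beta)-h'(\alpha)}{\beta-\alpha}>0\quad\text{and}\quad h'\text{ is not affine on }[\alpha,\beta].$$
If $h''$ is not constant on any neighborhood of $s_0$, take $[\alpha,\beta]$ to be a small interval around $s_0$ on which $h''<0$. Otherwise let $(s_-,s_+)$ be the maximal open interval in $I$ containing $s_0$ on which $h''=h''(s_0)$. Since $h''$ is not constant on $I$, one endpoint lies in $I$, say $s_+$; in the other case take $\alpha=s_--t$ and $\beta=s_0$ in what follows. Take $\alpha=s_0$, $\beta=s_++t$ with $t>0$ small. As $t\to0$ the chord slope of $h'$ tends to $h''(s_0)<0$, and $h'$ is not affine on $[\alpha,\beta]$, since otherwise $h''=h''(s_0)$ on $(s_-,\beta)$, against maximality.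

**Step 2: write down the segment.** For $s\in[\alpha,\beta]$ let $F_s=\operatorname{diag}(s\lambda^{1/2},\lambda^{-1/2})$. Then $\det F_s=s$, $\operatorname{cof}F_s=\operatorname{diag}(\lambda^{-1/2},s\lambda^{1/2})$, and
$$D\phi(F_s)=\operatorname{diag}\big(s\lambda^{1/2}+h'(s)\lambda^{-1/2},\;\lambda^{-1/2}+s\,h'(s)\lambda^{1/2}\big).$$
The $(1,1)$-entries at $s=\alpha$ and $s=\beta$ differ by $(\beta-\alpha)\lambda^{1/2}-\lambda(\beta-\alpha)\lambda^{-1/2}=0$. So with $X_s=(F_s,D\phi(F_s))$ in $(F,P)$-coordinates, $X_\beta-X_\alpha=(a\otimes e_1,\,g\otimes Je_1)$ with $a$ parallel to $e_1$ and $g$ parallel to $e_2=Je_1$. This is a rank-one direction by (1), and the segment $[X_\alpha,X_\beta]$ lies in $\{X_\alpha,X_\beta\}^{rc}\subset K_h^{rc}$.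

**Step 3: the segment leaves $K_h$.** The $F$-components of the points of the segment are the matrices $F_s$, $s\in[\alpha,\beta]$, and the $(1,1)$-entry of the $P$-component is constant along it. If the whole segment lay in $K_h$, the $P$-component over $F_s$ would be $D\phi(F_s)$, so $s\lambda^{1/2}+h'(s)\lambda^{-1/2}$ would be constant on $[\alpha,\beta]$ and $h'$ would be affine there, contrary to Step 1. So $K_h^{rc}\ne K_h$. $\blacksquare$
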